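# Writing words on a tape: countable rings as endomorphism rings over $\mathbb Z\wr\mathbb Z$

Throughout, rings have an identity unless we say otherwise, modules over group rings are right modules, and endomorphisms are written on the left. Operators on function spaces are written on the right and compose from left to right. A bracket $[\dots]$ around a condition is $1$ if the condition holds and $0$ if not. "Countable" includes finite.

## 1. A function that multiplies the letters of a tape

Let $R$ be a finitely generated ring. Choose $N\ge 2$ and elements $r_0,\dots,r_{N-1}$ that generate $R$ as a ring, with $r_0=r_{N-1}=1$. This is always possible: take any finite generating list and add a $1$ at each end. Put $J=\{0,\dots,N-1\}$, let $s$ (the "blank") be a symbol not in $J$, and put $r_s:=0$.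

A *tape* is a two-sided sequence $\omega=(\omega_i)_{i\in\mathbb Z}$ with entries in $J\cup\{s\}$. Let $\Omega=(J\cup\{s\})^{\mathbb Z}$ be the set of tapes and $\mathcal M=R^\Omega$ the set of all functions $\Omega\to R$, a left $R$-module by $(rf)(\omega)=r\,f(\omega)$. Write $\omega^{i\to x}$ for $\omega$ with its $i$-th entry replaced by $x$, and let $(\tau\omega)_i=\omega_{i+1}$.

For $n\in\mathbb Z$ define $P_n:\Omega\to R$ by
$$P_n(\omega)=r_{\omega_n}r_{\omega_{n-1}}r_{\omega_{n-2}}\cdots$$
if $\omega_i\in J$ for all $i\le n$ and $\omega_i=0$ for all sufficiently small $i$. Since $r_0=1$, almost all factors are then $1$. Put $P_n(\omega)=0$ for all other $\omega$. So $P_n$ reads the tape from position $n$ to the left and multiplies the letters it sees. Two rules follow at once: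
$$P_n(\omega)=r_{\omega_n}P_{n-1}(\omega),\qquad P_n(\tau\omega)=P_{n+1}(\omega). \tag{1}$$
In the first rule, if $\omega_n=s$, both sides are $0$ because $r_s=0$; if $\omega_n\in J$, the conditions for $P_n(\omega)$ and for $P_{n-1}(\omega)$ are the same. The second holds because $(\tau\omega)_i=\omega_{i+1}$. Also, $P_n(\omega)$ depends only on the entries $\omega_i$ with $i\le n$.

The element on which everything turns is
$$\mu(\omega)=\begin{cases}P_0(\omega)&\omega\in\Omega_+\\0&\text{otherwise,}\end{cases}\qquad \Omega_+=\{\omega:\omega_i=s\text{ for all }i\ge1\}.$$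

**Example.** Let $R=\mathbb Z\langle x,y\rangle$ be the free ring, $N=4$, $(r_0,r_1,r_2,r_3)=(1,x,y,1)$. Draw a bar to the right of position $0$. On the tape $\cdots 0\,0\,2\,1\mid s\,s\,s\cdots$ (so $\omega_0=1$, $\omega_{-1}=2$) we have $\mu(\omega)=r_1r_2=xy$. On $\cdots 0\,0\,1\,2\mid s\,s\,s\cdots$ it is $yx$. On $\cdots 0\,0\,2\,1\mid 0\,s\,s\cdots$ it is $0$, because position $1$ is not blank.

Now we define operators on $\mathcal M$, written on the right:
$$(fc_{i,j})(\omega)=[\omega_i=s]\,f(\omega^{i\to j})\quad(i\in\mathbb Z,\ j\in J),\qquad (fT)(\omega)=f(\tau\omega).$$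
In words, $fc_{i,j}$ writes the letter $j$ at position $i$, provided that position is blank, and then evaluates $f$. Clearly $T$ is invertible, $(fT^k)(\omega)=f(\tau^k\omega)$ for all $k\in\mathbb Z$, and all these operators commute with left multiplication by $R$.

**Step 1: the writing operators commute and have square zero.** We compute
$$(fc_{i,j}c_{k,l})(\omega)=[\omega_k=s]\,(fc_{i,j})(\omega^{k\to l})=[\omega_k=s]\,[(\omega^{k\to l})_i=s]\,f\big((\omega^{k\to l})^{i\to j}\big).$$
If $i\ne k$, the value is $[\omega_k=s][\omega_i=s]$ times $f$ at the tape with both letters written, which is symmetric in the two operators. If $i=k$, the second bracket is $[l=s]=0$. Hence all $c_{i,j}$ commute and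
$$c_{i,j}c_{i,l}=0\qquad\text{for all }i,j,l. \tag{2}$$

**Step 2: $T$ moves the writing position.** We have
$$(fT^{-1}c_{i,j}T)(\omega)=(fT^{-1}c_{i,j})(\tau\omega)=[\omega_{i+1}=s]\,(fT^{-1})\big((\tau\omega)^{i\to j}\big)=[\omega_{i+1}=s]\,f(\omega^{i+1\to j}),$$
because $(\tau\omega)^{i\to j}=\tau(\omega^{i+1\to j})$. Therefore
$$T^{-1}c_{i,j}T=c_{i+1,j}. \tag{3}$$

**Step 3: the key identity.** Writing a letter next to the word and then shifting the word back multiplies $\mu$ on the left by that letter:
$$r_j\,\mu=\mu\,c_{0,j}\,T\qquad(j\in J). \tag{4}$$
Proof: $(\mu c_{0,j}T)(\omega)=[\omega_1=s]\,\mu\big((\tau\omega)^{0\to j}\big)$. The tape $(\tau\omega)^{0\to j}$ has entry $\omega_{i+1}$ at each $i\ne0$ and $j$ at $0$. It lies in $\Omega_+$ exactly when $\omega_i=s$ for all $i\ge2$. Together with the bracket $[\omega_1=s]$, the value is $0$ unless $\omega\in\Omega_+$. If $\omega\in\Omega_+$, then by (1) the value is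
$$P_0\big((\tau\omega)^{0\to j}\big)=r_jP_{-1}(\tau\omega)=r_jP_0(\omega)=r_j\mu(\omega).\qquad\square$$

In the example, take $j=2$ and $\omega=\cdots0\,0\,2\,1\mid s\,s\cdots$. The shifted and overwritten tape is $\cdots0\,0\,2\,1\,2\mid s\,s\cdots$, which reads $yxy=r_2\cdot xy$, as (4) demands.

## 2. What the tape is for: Neumann's conjecture

On the left of (4) stands an arbitrary ring element, acting by left multiplication. On the right stand $T$ and $c_{0,j}$, and we shall see that $1+c_{0,j}$ and $T$ come from a metabelian group. The identity therefore turns ring multiplication into group action, and this is what the following question asks for. It is taken from the paper "Some Remarks On Unipotent Automorphisms" (https://people.bath.ac.uk/gt223/paper51.pdf).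

**Conjecture (P. Neumann).** For every countable ring $R$ there exist a finitely generated solvable group $S$ and a finitely generated $\mathbb ZS$-module $M$ such that $R$ is isomorphic to a subring of $\operatorname{End}_{\mathbb ZS}(M)$.

We shall prove it in a stronger form. First we fix the vocabulary.

**Group rings.** $\mathbb ZS$ is the ring of finite integer combinations of elements of the group $S$. A right $\mathbb ZS$-module is an abelian group on which $S$ acts by automorphisms from the right. A left module becomes a right one by $m\cdot s:=s^{-1}m$, with the same endomorphism ring, so using right modules loses nothing.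

**Rings without identity.** If $R$ has no identity, the Dorroh extension $\mathbb Z\oplus R$ with $(m,a)(n,b)=(mn,\,mb+na+ab)$ has identity $(1,0)$, is countable if $R$ is, and contains $R$ as $\{(0,a)\}$. So for the conjecture we may assume that $R$ has an identity.

**The wreath products.** $H_N=\mathbb Z^N\wr\mathbb Z$ is generated by $T$ and a free abelian group $A$ with basis $a_{i,j}$ $(i\in\mathbb Z,\ 0\le j\le N-1)$, where $T^{-1}a_{i,j}T=a_{i+1,j}$. It is the semidirect product of $A$ by $\langle T\rangle\cong\mathbb Z$; every element is uniquely $aT^k$ with $a\in A$. It is generated by the $N+1$ elements $T,a_{0,0},\dots,a_{0,N-1}$, and it is metabelian (hence solvable), since $A$ and $H_N/A$ are abelian. For $N=1$ we get $G=\mathbb Z\wr\mathbb Z=\langle x,t\rangle$, with $x_k=t^{-k}xt^k$ $(k\in\mathbb Z)$ a basis of the base group. It is $2$-generated, metabelian and torsion-free: if $(at^k)^m=1$ with $m\ge1$, then $k=0$, and then $a^m=1$ in a free abelian group gives $a=1$. With a cyclic group $C_n$ of order $n$ in place of the first factor we get $C_n\wr\mathbb Z=G/\langle x_k^n:k\in\mathbb Z\rangle$.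

**Corners.** If $p^2=p$ in a ring $E$, then $pEp$ is a ring with identity $p$, called a corner of $E$. Example: if $E$ is the ring of $2\times2$ matrices over $R$ and $p$ is the matrix with a single $1$ in the upper left place, then $pEp\cong R$.

**Direct finiteness.** A ring is directly finite if $xy=1$ implies $yx=1$. Commutative rings are. The ring $\mathbb Z\langle x,y\mid xy=1\rangle$ is not: on $\mathbb Z^{(\mathbb N)}$ let $y$ be the shift $e_n\mapsto e_{n+1}$ and let $x$ send $e_{n+1}\mapsto e_n$ and the first basis vector to $0$. Then $xy=1$, but $yx$ kills the first basis vector, so $yx\ne1$ already in the given ring.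

**Polycyclic-by-finite groups.** A group is polycyclic if it has a finite subnormal series with cyclic factors, and polycyclic-by-finite if it has a normal polycyclic subgroup of finite index. Example: $\mathbb Z^n$, and, by a textbook fact, every finitely generated nilpotent group. Subgroups of polycyclic groups are polycyclic.

**Theorem 1 (Neumann's conjecture).** For every countable ring $R$ there is a cyclic $\mathbb ZH_6$-module $M$ such that $R$ embeds, preserving identity, in $\operatorname{End}_{\mathbb ZH_6}(M)$.

**Theorem 2 (strong form and classification).** Let $G=\mathbb Z\wr\mathbb Z$. For every countable ring $R$ there is a cyclic $\mathbb ZG$-module $M$ with $\operatorname{End}_{\mathbb ZG}(M)\cong R$. Conversely, $\operatorname{End}_{\mathbb ZS}(M)$ is countable for every finitely generated $S$ and finitely generated $M$. Hence the rings $\operatorname{End}_{\mathbb ZS}(M)$ with $S$ finitely generated solvable and $M$ finitely generated are, up to isomorphism, exactly the countable rings. If $nR=0$ with $n\ge2$, then $G$ may be replaced by $C_n\wr\mathbb Z$.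

**Theorem 3 (limits).** If every finitely generated subgroup of $S$ is polycyclic-by-finite (for example $S$ nilpotent or abelian) and $M$ is a finitely generated $\mathbb ZS$-module, then $\operatorname{End}_{\mathbb ZS}(M)$ is directly finite. In particular $\mathbb Z\langle x,y\mid xy=1\rangle$ does not embed in it, even without preserving identities. So "metabelian" in Theorem 2 (where $G$ is metabelian) cannot be replaced by "nilpotent" or "polycyclic".

## 3. Units, unitriangular matrices, and why words stay short

**The regular module.** For any ring $R$, the endomorphisms of the right module $R_R$ are the left multiplications, so $\operatorname{End}_R(R_R)\cong R$. If $R$ is the additive span of a finitely generated solvable group $S$ of units, then $R_R$ is a cyclic $\mathbb ZS$-module with endomorphism ring $R$. This settles $R=\mathbb Z$ (with $S=1$), and $R=\mathbb Z[u^{\pm1}]$ (with $S=\langle u\rangle$).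

It stops at $R=\mathbb Z\langle x,y\rangle$. Degrees add in this ring, so a unit has degree $0$ and the units are $\pm1$. A group acting on $R$ by right multiplication by units then has additive span at most $\mathbb Z$, and $R$ is not a finitely generated module over it, since $R$ is not a finitely generated abelian group.

**Unitriangular matrices.** If ring elements are not units, place them above the diagonal: with matrix units $E_{kl}$, the matrix $1+rE_{12}$ is invertible for every $r\in R$. So let a finite set of $n\times n$ upper unitriangular matrices over $R$ act on row vectors $R^n$ from the right. The group they generate is nilpotent, and $R$ acts on the left, commuting with it.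

Here is where this fails. Let $u_1,\dots,u_m$ be the generators and write $u_j^{\pm1}=1+n_j^{\pm}$ with $n_j^\pm$ strictly upper triangular. A product of the $u_j^{\pm1}$ expands into an integer combination of products of the $n_j^{\pm}$, and every product of $n$ or more of them vanishes. So the image of the group ring is additively spanned by the finitely many products of length less than $n$. Every finitely generated submodule of $R^n$ is then a finitely generated abelian group, and for $R=\mathbb Z\langle x,y\rangle$ the module $R^n$ is not finitely generated. The matrices can only produce words of bounded length.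

Nilpotent groups fail in principle, and not just in this realization. This is Theorem 3, which we can prove now.

**Proof of Theorem 3.** 

**Step 1: cut down to a Noetherian module.** Let $M=\sum_{i=1}^n m_i\mathbb ZS$ and let $x,y\in\operatorname{End}_{\mathbb ZS}(M)$ with $xy=1$. Each of the elements $xm_i,ym_i$ is a combination of $m_1,\dots,m_n$ with coefficients in $\mathbb ZS$, and only finitely many group elements occur in all of these. Let $S_0$ be the subgroup they generate and $M_0=\sum_l m_l\mathbb ZS_0$. Then $xm_i,ym_i\in M_0$, and so $xM_0\subseteq M_0$ and $yM_0\subseteq M_0$, because $x(m_l\alpha)=(xm_l)\alpha$ and likewise for $y$. By P. Hall (*Finiteness conditions for soluble groups*, Proc. London Math. Soc. 1954), $\mathbb ZS_0$ is Noetherian, because $S_0$ is polycyclic-by-finite. Hence the finitely generated module $M_0$ is Noetherian.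

**Step 2: surjective implies injective.** On $M_0$ every $m$ equals $x(ym)$, so $x$ is surjective on $M_0$. The kernels of the powers of $x|_{M_0}$ form an ascending chain of submodules, so $\ker x^k=\ker x^{k+1}$ for some $k$. If $xz=0$ with $z\in M_0$, write $z=x^kw$ with $w\in M_0$. Then $x^{k+1}w=0$, so $z=x^kw=0$. Thus $x|_{M_0}$ is bijective, and $xy=1$ shows that its inverse is $y|_{M_0}$. Hence $yx=1$ on $M_0$. As $M_0$ contains all $m_i$, the $\mathbb ZS$-endomorphism $yx$ is the identity on $M$.

**Step 3: no embedding of $\mathbb Z\langle x,y\mid xy=1\rangle$.** Let $\theta:\mathbb Z\langle x,y\mid xy=1\rangle\to\operatorname{End}_{\mathbb ZS}(M)$ be an injective ring homomorphism that need not preserve $1$. Put $e=\theta(1)$, an idempotent. The module $eM$ is finitely generated, as an image of $M$. Since $\theta(x)=e\theta(x)e$ and $\theta(y)=e\theta(y)e$, both restrict to endomorphisms of $eM$, and $\theta(x)\theta(y)=e$ is the identity there. By Steps 1 and 2, applied to $eM$, also $\theta(y)\theta(x)=1$ on $eM$. So $\theta(yx)$ and $e$ agree on $eM$; both vanish on $(1-e)M$, since $\theta(yx)=\theta(yx)e$. Hence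 $\theta(yx)=\theta(1)$, while $yx\ne1$. This contradicts injectivity.

**Step 4: the last sentence.** The ring $\mathbb Z\langle x,y\mid xy=1\rangle$ is countable. If $S$ is nilpotent or polycyclic, its finitely generated subgroups are polycyclic, so this ring is not even a subring of $\operatorname{End}_{\mathbb ZS}(M)$ for finitely generated $M$. $\blacksquare$

**How the tape gets past this point.** To produce words of unbounded length from square-zero operators we need infinitely many places to write on. A finitely generated group still suffices if one element $T$ carries each place to the next. In a metabelian group such as $H_N$ the writing operators at different places must commute, so the order of the letters cannot be recorded by the order of the operators. It is recorded by their positions. Indeed (3) gives $Tc_{i,j}=c_{i-1,j}T$, and iterating (4) gives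
$$r_{j_1}r_{j_2}\cdots r_{j_m}\,\mu=\mu\,c_{0,j_1}c_{-1,j_2}\cdots c_{-m+1,j_m}T^m. \tag{5}$$
For the induction step, suppose $r_{j_2}\cdots r_{j_m}\mu=\mu\beta$ with $\beta=c_{0,j_2}\cdots c_{-m+2,j_m}T^{m-1}$. Then $r_{j_1}(\mu\beta)=(r_{j_1}\mu)\beta=\mu c_{0,j_1}T\beta$, and $T\beta=c_{-1,j_2}\cdots c_{-m+1,j_m}T^m$. In the free ring of Section 1, for instance, $xy\mu=\mu c_{0,1}c_{-1,2}T^2$ and $yx\mu=\mu c_{0,2}c_{-1,1}T^2$: all the $c$'s commute, and still $xy$ and $yx$ are kept apart.

## 4. The cyclic module of a finitely generated ring

Keep the notation of Section 1.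

**The group action.** By (2), $c_{i,j}^2=0$, so $1+c_{i,j}$ is invertible with inverse $1-c_{i,j}$. The operators $1+c_{i,j}$ commute, so $a_{i,j}\mapsto1+c_{i,j}$ defines an action of the free abelian group $A$. By (3) we have $T^{-1}(1+c_{i,j})T=1+c_{i+1,j}$, which is the defining relation between $T$ and $A$ in the semidirect product. So $\mathcal M$ is a right $\mathbb ZH_N$-module on which $a_{i,j}-1$ acts as $c_{i,j}$. The left $R$-action commutes with it. The key identity (4) now reads $r_j\mu=\mu(a_{0,j}-1)T$.

Let $M=\mu\,\mathbb ZH_N$, a cyclic module.

**Proposition 1.** $RM\subseteq M$, and $R$ acts faithfully on $M$ by $\mathbb ZH_N$-endomorphisms.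

**Proof.** Let $R_1=\{r\in R:r\mu\in M\}$, an additive subgroup of $R$. If $r\mu=\mu\alpha$ and $r'\mu=\mu\beta$ with $\alpha,\beta\in\mathbb ZH_N$, then
$$r'r\mu=r'(\mu\alpha)=(r'\mu)\alpha=\mu\beta\alpha\in M,$$
so $R_1$ is closed under products. It contains $1$, and by (4) all $r_j$; so $R_1=R$. Then $r(\mu\alpha)=(r\mu)\alpha\in M$ for all $r$ and $\alpha$, which means $RM\subseteq M$. For faithfulness, let $\omega^*$ be the tape with $\omega^*_i=0$ for $i\le0$ and $\omega^*_i=s$ for $i\ge1$. Then $\mu(\omega^*)=1$, so $(r\mu)(\omega^*)=r$, and $r\mu=0$ forces $r=0$. $\square$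

**Example.** Let $R=\mathbb Z$, $N=2$, $r_0=r_1=1$. Then $\mu$ is the indicator function of the tapes that are blank at all $i\ge1$, have letters $0$ or $1$ at all $i\le0$, and have only $0$'s far to the left. Identity (4) says $\mu=\mu c_{0,0}T=\mu c_{0,1}T$: writing either letter and shifting does not change membership in this set.

## 5. From countable to finitely generated rings by a corner

The construction uses a finite alphabet. A countable ring such as $\mathbb Q$ is not finitely generated: finitely many fractions with a common denominator $m$ generate a subring of $\mathbb Z[1/m]$. The way out is to realize $R$ as a corner of a finitely generated ring; the corner will then be cut out of the module by an idempotent.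

**Lemma 2.** Let $R$ be a countable ring. There is a ring $R^*$ generated by four elements $\sigma,\sigma^{-1},\delta,p$ with $p^2=p$ and $pR^*p\cong R$. If $nR=0$ then $nR^*=0$.

**Proof.** The aim is to store all elements of $R$ on the diagonal of one infinite matrix $\delta$ and to fetch them with a shift. Let $(s_i)_{i\in\mathbb Z}$ list all elements of $R$, repetitions allowed. Let $W$ be the free right $R$-module with basis $(e_i)_{i\in\mathbb Z}$, and define $R$-linear maps by
$$\sigma e_i=e_{i+1},\qquad \delta e_i=e_is_i,\qquad pe_0=e_0,\quad pe_i=0\ (i\ne0).$$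
Then $\sigma$ is invertible and $p^2=p$. Let $R^*\subseteq\operatorname{End}(W_R)$ be the subring generated by $\sigma,\sigma^{-1},\delta,p$.

For $r\in R$ let $\rho(r)$ be the $R$-linear map with $\rho(r)e_0=e_0r$ and $\rho(r)e_i=0$ for $i\ne0$. It is additive in $r$, it satisfies $\rho(r)\rho(r')e_0=\rho(r)(e_0r')=e_0rr'$ and $\rho(1)=p$, and it is injective. A map $\psi=p\psi p$ kills all $e_i$ with $i\ne0$ and sends $e_0$ into $e_0R$, so it is some $\rho(r)$. Hence $\rho:R\to p\operatorname{End}(W_R)p$ is a ring isomorphism.

The element $p\sigma^{-i}\delta\sigma^ip$ kills $e_k$ for $k\ne0$ and sends $e_0\mapsto e_i\mapsto e_is_i\mapsto e_0s_i$; so it equals $\rho(s_i)$. Therefore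
$$\rho(R)\subseteq pR^*p\subseteq p\operatorname{End}(W_R)p=\rho(R),$$
and $pR^*p=\rho(R)\cong R$. If $nR=0$, then $nW=0$, so $n\operatorname{End}(W_R)=0$ and $nR^*=0$. $\square$

**Proof of Theorem 1.** Apply Sections 1 and 4 to the ring $R^*$ with $N=6$ and
$$(r_0,\dots,r_5)=(1,\sigma,\sigma^{-1},\delta,p,1). \tag{6}$$
We get a cyclic module $M^*=\mu\,\mathbb ZH_6$ with $R^*\subseteq\operatorname{End}_{\mathbb ZH_6}(M^*)$, by Proposition 1. Since $p$ is an idempotent endomorphism, $M^*=pM^*\oplus(1-p)M^*$. The module $M:=pM^*$ is generated by $p\mu$, because $p(\mu\alpha)=(p\mu)\alpha$. The ring $pR^*p\cong R$ acts on $M$ by endomorphisms, and its identity $p$ acts as $1_M$. If $z\in pR^*p$ kills $pM^*$, then $z=zp$ kills $(1-p)M^*$ as well, so $z$ kills $M^*$ and $z=0$ by Proposition 1. So $R$ embeds in $\operatorname{End}_{\mathbb ZH_6}(M)$, preserving the identity. $\blacksquare$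

As $H_6$ is finitely generated and metabelian, this proves Neumann's conjecture (through the Dorroh extension if $R$ has no identity).

## 6. No other endomorphisms over $H_N$

Let $R$ again be finitely generated, with the notation of Sections 1 and 4. An endomorphism $\varphi$ of $M=\mu\,\mathbb ZH_N$ is determined by $\nu=\varphi(\mu)$, and $\nu$ satisfies every linear equation $\nu\alpha=0$ for which $\mu\alpha=0$. We want to conclude $\nu=\rho\mu$ with $\rho\in R$.

The equations do not suffice if $\nu$ is allowed to be any function in $\mathcal M$. For $r\in R$ the function $\mu r:\omega\mapsto\mu(\omega)r$ also satisfies all of them, because multiplying values by $r$ on the right commutes with every $c_{i,j}$ and with $T$. If $\mu r=\rho\mu$, evaluation at $\omega^*$ gives $\rho=r$, and evaluation at the tape with $\omega_0=j$ and otherwise as $\omega^*$ gives $r_jr=rr_j$ for every $j$; so $r$ is central. We must therefore use that $\nu$ lies in $M$. The next lemma says what this means: far to the left, $\nu$ reads the tape as $\mu$ does, and any coefficient stands to the left of the word.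

**Lemma 3.** For every $\nu\in M$ there are $L\ge0$ and a function $g:\Omega\to R$, with $g(\omega)$ depending only on $(\omega_i)_{i>-L}$, such that $\nu(\omega)=g(\omega)P_{-L}(\omega)$ for all $\omega$.

**Proof.** 

**Step 1: the property passes to sums.** If it holds for $L$, it holds for $L+1$, since by (1) $g(\omega)P_{-L}(\omega)=g(\omega)r_{\omega_{-L}}P_{-L-1}(\omega)$ and $g(\omega)r_{\omega_{-L}}$ depends only on the $\omega_i$ with $i>-L-1$. So finitely many elements with the property have it for a common $L$, and then we may add the functions $g$. The same holds for negatives.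

**Step 2: additive generators of $M$.** Every element of $H_N$ is $aT^k$ with $a\in A$ a product of elements $a_{i,j}^{\pm1}$, which act as $1\pm c_{i,j}$. Expanding, $M$ is additively spanned by elements $\mu cT^k$ with $c$ a finite product of the $c_{i,j}$. By (2) a product with two factors at the same position $i$ vanishes. So $M$ is spanned by the elements $\mu c_UT^k$, where $U=\{(i,j_i):i\in I\}$ with $I\subset\mathbb Z$ finite, and $c_U=\prod_{i\in I}c_{i,j_i}$.

**Step 3: the property for $\mu c_UT^k$.** Put $\eta=\tau^k\omega$, so $\eta_i=\omega_{i+k}$, and let $\eta'$ be $\eta$ with the entries at all $i\in I$ replaced by $j_i$. Then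
$$(\mu c_UT^k)(\omega)=(\mu c_U)(\eta)=[\eta_i=s\ \text{for all }i\in I]\;\mu(\eta').$$
Choose $L\ge0$ so large that $q:=-L-k$ satisfies $q\le0$ and $q<\min I$ (no second condition if $I=\emptyset$). By (1),
$$\mu(\eta')=[\eta'_i=s\ \text{for all }i\ge1]\;r_{\eta'_0}r_{\eta'_{-1}}\cdots r_{\eta'_{q+1}}\,P_q(\eta'),$$
with empty product if $q=0$. As $q<\min I$, the tapes $\eta$ and $\eta'$ agree at all positions $\le q$, so
$$P_q(\eta')=P_q(\eta)=P_q(\tau^k\omega)=P_{q+k}(\omega)=P_{-L}(\omega).$$
All other factors depend only on the $\eta_i$ with $i>q$: the positions in $I$, the positions $\ge1$ and the positions $q+1,\dots,0$ are all greater than $q$. These are the $\omega_i$ with $i>q+k=-L$. The product of these factors is $g(\omega)$. $\square$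

**Proposition 4.** $\operatorname{End}_{\mathbb ZH_N}(M)=R$, acting by left multiplication.

**Proof.** By Proposition 1, $R$ acts faithfully by endomorphisms; we have to show there are no others. Let $\varphi$ be an endomorphism and $\nu=\varphi(\mu)$.

**Step 1: $\nu$ vanishes off $\Omega_+$.** For $i\ge1$ and $j\in J$ we have $(\mu c_{i,j})(\omega)=[\omega_i=s]\,\mu(\omega^{i\to j})=0$, because $\omega^{i\to j}\notin\Omega_+$. As $c_{i,j}$ is the action of $a_{i,j}-1$, also $\nu c_{i,j}=0$. If $\omega\notin\Omega_+$, then $\omega_i=j\in J$ for some $i\ge1$. Evaluating $\nu c_{i,j}=0$ at $\omega^{i\to s}$ gives $0=\nu\big((\omega^{i\to s})^{i\to j}\big)=\nu(\omega)$.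

**Step 2: $\nu$ does not change when we write a $0$ and shift.** As $r_0=1$, (4) with $j=0$ says $\mu=\mu c_{0,0}T$, hence $\nu=\nu c_{0,0}T$. For $\omega\in\Omega_+$ this reads
$$\nu(\omega)=\nu\big((\tau\omega)^{0\to0}\big),$$
and $(\tau\omega)^{0\to0}$ lies in $\Omega_+$ again.

**Step 3: push the word out of the sight of $g$.** Take $L,g$ for $\nu$ from Lemma 3 and iterate Step 2 exactly $L$ times. For $\omega\in\Omega_+$ we get $\nu(\omega)=\nu(\omega^{(L)})$, where $\omega^{(L)}$ has entry $s$ at $i\ge1$, entry $0$ at $-L<i\le0$, and entry $\omega_{i+L}$ at $i\le-L$. The entries at positions $>-L$ do not depend on $\omega$, so $\rho:=g(\omega^{(L)})$ is one fixed element of $R$. The entries at positions $\le-L$ are those of $\omega$ at positions $\le0$, moved by $L$, so $P_{-L}(\omega^{(L)})=P_0(\omega)$. Hence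
$$\nu(\omega)=g(\omega^{(L)})P_{-L}(\omega^{(L)})=\rho P_0(\omega)=\rho\mu(\omega)\qquad(\omega\in\Omega_+).$$
Off $\Omega_+$ both $\nu$ and $\rho\mu$ vanish, by Step 1. So $\nu=\rho\mu$, and $\varphi(\mu\alpha)=\nu\alpha=\rho\mu\alpha$ for all $\alpha\in\mathbb ZH_N$. $\square$

## 7. Descending to two generators: the boundary between blocks

In $G=\mathbb Z\wr\mathbb Z=\langle x,t\rangle$ with $x_k=t^{-k}xt^k$, the subgroup generated by all $x_k$ and $t^N$ is the preimage of $N\mathbb Z$ under the projection of $G$ onto $\mathbb Z$; so it is normal of index $N$. We identify it with $H_N$ by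
$$a_{i,j}=x_{Ni+j},\qquad T=t^N,$$
which respects the relation $T^{-1}a_{i,j}T=a_{i+1,j}$. In the sequence of all $x_k$, the position $i$ of the tape corresponds to the block of indices $\{Ni,\dots,Ni+N-1\}$.

As a left $\mathbb ZH_N$-module, $\mathbb ZG$ is free with basis $1,t,\dots,t^{N-1}$. The induced module
$$\widehat M=M\otimes_{\mathbb ZH_N}\mathbb ZG=\bigoplus_{k=0}^{N-1}M\otimes t^k$$
is cyclic over $\mathbb ZG$, generated by $\mu\otimes1$.

Induction can enlarge the endomorphism ring. For the trivial module $\mathbb Z$ of $H_N$, whose endomorphism ring is $\mathbb Z$, the induced module is $\mathbb Z[G/H_N]\cong\mathbb Z[C_N]$. Its $\mathbb ZG$-endomorphism ring is $\mathbb Z[C_N]$, which is larger than $\mathbb Z$ for $N\ge2$. In our case the block structure prevents this: by (2), two writings in the same block annihilate each other, while two writings on either side of a block boundary do not, and conjugation by $t^k$ moves the boundaries.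

**Proposition 5.** $\operatorname{End}_{\mathbb ZG}(\widehat M)\cong R$.

**Proof.** 

**Step 1: split an endomorphism into components.** A $\mathbb ZG$-endomorphism $\Phi$ is determined by its restriction to $M\otimes1$. Write
$$\Phi(m\otimes1)=\sum_{k=0}^{N-1}\varphi_k(m)\otimes t^k$$
with additive maps $\varphi_k:M\to M$. For $h\in H_N$ we have $mh\otimes1=(m\otimes1)h$ and
$$\big(\varphi_k(m)\otimes t^k\big)h=\varphi_k(m)\otimes(t^kht^{-k})t^k=\varphi_k(m)\,(t^kht^{-k})\otimes t^k,$$
since $H_N$ is normal. Hence
$$\varphi_k(m\alpha)=\varphi_k(m)\,t^k\alpha t^{-k}\qquad(m\in M,\ \alpha\in\mathbb ZH_N), \tag{7}$$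
first for $\alpha=h\in H_N$ and then for all $\alpha$ by additivity.

**Step 2: the components with $1\le k\le N-1$ satisfy an equation across a block boundary.** Fix such a $k$ and let $\nu=\varphi_k(\mu)$. For each $i$, the indices $Ni+k-1$ and $Ni+k$ lie in the same block $\{Ni,\dots,Ni+N-1\}$. So by (2)
$$\mu\,(x_{Ni+k-1}-1)(x_{Ni+k}-1)=\mu\,c_{i,k-1}c_{i,k}=0.$$
Apply $\varphi_k$ and use (7) with $t^kx_lt^{-k}=x_{l-k}$. The indices become $Ni-1$, the last one of block $i-1$, and $Ni$, the first one of block $i$:
$$\nu\,c_{i-1,N-1}\,c_{i,0}=\nu\,(x_{Ni-1}-1)(x_{Ni}-1)=0\qquad(i\in\mathbb Z). \tag{8}$$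

**Step 3: these components vanish.** Take $L,g$ for $\nu$ as in Lemma 3, and put $i=-L$ in (8). Let $v$ be an arbitrary assignment of entries at the positions $>-L$. Let $\omega$ be the tape with these entries, with $\omega_{-L}=\omega_{-L-1}=s$, and with $\omega_l=0$ for $l<-L-1$. Both brackets in $\nu c_{-L-1,N-1}c_{-L,0}$ equal $1$ at $\omega$, so (8) gives
$$0=\nu\big((\omega^{-L\to0})^{-L-1\to N-1}\big)=g(\omega)\,r_0\,r_{N-1}\,r_0r_0\cdots=g(\omega).$$
Here we used that $g$ does not see the positions $\le-L$, and that $r_0=r_{N-1}=1$; this is the one place where $r_{N-1}=1$ is needed. As $v$ was arbitrary, $g=0$. So $\nu=0$, and by (7) $\varphi_k(\mu\alpha)=\nu\,t^k\alpha t^{-k}=0$ for all $\alpha$. Thus $\varphi_k=0$ for $1\le k\le N-1$.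

**Step 4: what is left is $R$.** By (7) with $k=0$, $\varphi_0\in\operatorname{End}_{\mathbb ZH_N}(M)$, which is $R$ by Proposition 4, and $\Phi(m\otimes u)=\varphi_0(m)\otimes u$ for $u\in G$. Conversely, every $r\in R$ gives the endomorphism $m\otimes u\mapsto rm\otimes u$. The map from $R$ so obtained is a ring homomorphism, it is surjective by what was shown, and it is injective because $R$ acts faithfully on $M\otimes1$. $\square$

## 8. Proof of Theorem 2

**Step 1: every countable ring occurs.** Let $R$ be countable and take $R^*,p$ from Lemma 2. Proposition 5, applied to $R^*$ with $N=6$ and the list (6), gives a cyclic $\mathbb ZG$-module $\widehat M$ with $\operatorname{End}_{\mathbb ZG}(\widehat M)\cong R^*$. Regard $p$ as an idempotent endomorphism of $\widehat M$ and put $M=p\widehat M$ (from here on, $M$ denotes this module). It is a direct summand of $\widehat M$, and it is cyclic, generated by the image under $p$ of the generator of $\widehat M$.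

Next we compare endomorphism rings. Given $\psi\in\operatorname{End}_{\mathbb ZG}(p\widehat M)$, extend it by $0$ on $(1-p)\widehat M$; the result $\tilde\psi$ satisfies $p\tilde\psi p=\tilde\psi$. Conversely, an element of $p\operatorname{End}_{\mathbb ZG}(\widehat M)p$ maps $p\widehat M$ to itself and kills $(1-p)\widehat M$, so it is the extension of its restriction to $p\widehat M$. Both passages respect sums and products. Hence
$$\operatorname{End}_{\mathbb ZG}(p\widehat M)\cong p\operatorname{End}_{\mathbb ZG}(\widehat M)p\cong pR^*p\cong R.$$

**Step 2: only countable rings occur.** If $S$ is finitely generated and $M$ is a finitely generated $\mathbb ZS$-module, then $S$, $\mathbb ZS$ and $M$ are countable. An endomorphism is determined by its values on finitely many generators, so there are only countably many. Since $G$ is finitely generated and solvable, Steps 1 and 2 together say that the rings $\operatorname{End}_{\mathbb ZS}(M)$ with $S$ finitely generated solvable and $M$ finitely generated are, up to isomorphism, exactly the countable rings.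

**Step 3: the case $nR=0$, $n\ge2$.** By Lemma 2, $nR^*=0$, so $n$ annihilates $(R^*)^\Omega$. As $c_{i,j}^2=0$,
$$(1+c_{i,j})^n=1+nc_{i,j}=1,$$
so every $a_{i,j}^n$ acts trivially on the module $\mu\,\mathbb ZH_6$, which means that every $x_l^n$ does. On $\widehat M$ we have $(m\otimes t^k)x_l^n=m\,x_{l-k}^n\otimes t^k=m\otimes t^k$. So all $x_l^n$ act trivially on $\widehat M$ and on its summand $p\widehat M$, and the action of $G$ factors through $G/\langle x_l^n:l\in\mathbb Z\rangle=C_n\wr\mathbb Z$. The module is still cyclic, and it has the same endomorphism ring over $\mathbb Z[C_n\wr\mathbb Z]$. $\blacksquare$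

**Remark (overgroups).** If a group $S$ contains a copy of $G=\mathbb Z\wr\mathbb Z$, then every countable ring $R$ embeds in $\operatorname{End}_{\mathbb ZS}$ of a cyclic module, namely $M\otimes_{\mathbb ZG}\mathbb ZS$ with $M$ from Theorem 2. Indeed, $\mathbb ZS$ is a free left $\mathbb ZG$-module with a basis of coset representatives that includes $1$, so $M\otimes1$ is a copy of $M$ inside $M\otimes_{\mathbb ZG}\mathbb ZS$, and $\varphi\mapsto\varphi\otimes1$ is an injective ring homomorphism.
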